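\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Volumes of sublevel sets of the pluricomplex Green function: a counterexample from the symmetrized bidisc}


\begin{abstract}
Let $G_w$ be the pluricomplex Green function, with pole $w$, of a bounded pseudoconvex domain in $\mathbb C^n$. It was conjectured that $e^{-2nt}\lambda(\{G_w<t\})$ is non-decreasing in $t\in(-\infty,0]$. This is true for $n=1$, by a result of B\l ocki and Zwonek. We show that it is false for every $n\ge2$. For the symmetrized bidisc with pole at the origin we compute the function in closed form, and it is strictly decreasing. Products and an approximation give counterexamples in every dimension $n\ge2$, including smooth strongly pseudoconvex ones. We also show that for domains invariant under a circle action with positive weights, with pole at the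 origin, the function is always non-increasing.
\end{abstract}

\section{The question and the results}

Let $\Omega\subset\mathbb C^n$ be a bounded pseudoconvex domain and $w\in\Omega$. Write $\lambda$ for Lebesgue measure and $PSH^-(\Omega)$ for the set of negative plurisubharmonic (psh) functions on $\Omega$. The \emph{pluricomplex Green function} of $\Omega$ with pole $w$ is
\[
G_w(z)=G_\Omega(z,w)=\sup\Big\{u(z):u\in PSH^-(\Omega),\ \limsup_{\zeta\to w}\big(u(\zeta)-\log|\zeta-w|\big)<\infty\Big\}.
\]
The functions $u$ admitted here will be called \emph{competitors}. Near $w$ the function $G_w$ differs from $\log|z-w|$ by a bounded amount (Lemma~\ref{lem:basic}), so for $t\to-\infty$ the set $\{G_w<t\}$ lies between two balls with radii comparable to $e^t$, and its volume is comparable to $e^{2nt}$. For $t=0$ the set is all of $\Omega$. The normalized volume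
\[
t\longmapsto e^{-2nt}\lambda(\{G_w<t\}),\qquad t\le0,
\]
therefore compares the shape of $\Omega$ at its pole with $\Omega$ itself: it is constant if the sublevel sets grow like dilates of one another, and increases if they grow faster.

Two simple cases suggest what to expect. If $\Omega$ is \emph{balanced} ($\eta z\in\Omega$ for $z\in\Omega$, $|\eta|\le1$) and $w=0$, then $G_0=\log h$ with $h$ the Minkowski function of $\Omega$: $\log h$ is psh since $\Omega$ is pseudoconvex, hence a competitor, and Lemma~\ref{lem:basic}(i) on the discs $\zeta\mapsto\zeta z$, $z\in\Omega$, gives the reverse inequality. So $\{G_0<t\}=e^t\Omega$ and the normalized volume is constant. If $\Omega\subset\mathbb C$ is simply connected and $f(\zeta)=\sum_{k\ge0} a_k\zeta^k$ is a Riemann map of the unit disc $\mathbb D$ onto $\Omega$ with $f(0)=w$, then $G_w(f(\zeta))=\log|\zeta|$ and, for $0<r\le1$,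
\begin{equation}\label{eq:planar}
r^{-2}\lambda(\{G_w<\log r\})=r^{-2}\lambda\big(f(\{|\zeta|<r\})\big)=\pi\sum_{k\ge1}k|a_k|^2r^{2k-2},
\end{equation}
which is non-decreasing in $r$. The following was conjectured in \cite{problem}; boundedness of $\Omega$ is assumed to exclude degenerate cases.

\begin{conjecture}\label{conj}
For $\Omega\subset\mathbb C^n$ bounded and pseudoconvex and $w\in\Omega$, the function $t\mapsto e^{-2nt}\lambda(\{G_w<t\})$ is non-decreasing on $(-\infty,0]$.
\end{conjecture}

We show that this is false for every $n\ge2$. Let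
\[
\pi(z_1,z_2)=(z_1+z_2,\,z_1z_2),\qquad
\mathbb G=\pi(\mathbb D^2)=\{(s,p)\in\mathbb C^2:\text{ both roots of }X^2-sX+p\text{ lie in }\mathbb D\}
\]
be the \emph{symmetrized bidisc}. (The letter $\pi$ denotes this map only when it is applied to a point or a set of $\mathbb C^2$, or named as a map; in formulas for volumes it is the number.) Set
\begin{equation}\label{eq:M}
M(r)=\frac{2\pi^2}{3}-2\pi^2\sum_{k\ge1}\frac{r^{2k}}{(2k-1)(2k+1)(2k+3)},\qquad 0\le r\le1 .
\end{equation}

\begin{theorem}\label{thm:main}
$\mathbb G$ is a bounded pseudoconvex domain, and for all $t\le0$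
\[
e^{-4t}\lambda(\{G_{\mathbb G}(\cdot,0)<t\})=M(e^t).
\]
This decreases strictly from $2\pi^2/3$ (as $t\to-\infty$) to $\pi^2/2=\lambda(\mathbb G)$ (at $t=0$). Equivalently, for $0<r<1$,
\[
\lambda(\{G_{\mathbb G}(\cdot,0)<\log r\})=\frac{\pi^2}{4}\Big[r^2+r^4-r(1-r^2)^2\operatorname{artanh}r\Big].
\]
\end{theorem}

\begin{theorem}\label{thm:dims}
\begin{enumerate}
\item[\textup{(a)}] For $n\ge2$, $\Omega=\mathbb G\times\mathbb D^{n-2}$ and $w=0$, we have $e^{-2nt}\lambda(\{G_w<t\})=\pi^{n-2}M(e^t)$, which is strictly decreasing on $(-\infty,0]$.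
\item[\textup{(b)}] For every $n\ge2$ the conjecture fails also for some bounded strongly pseudoconvex domain with $C^\infty$ boundary.
\item[\textup{(c)}] For $n=1$ the conjecture is true.
\end{enumerate}
So the conjecture holds in dimension $n$ if and only if $n=1$.
\end{theorem}

Part (c) is due to B\l ocki and Zwonek; a proof is included.

\begin{theorem}\label{thm:reverse}
Let $\Omega\ni0$ be a bounded pseudoconvex domain in $\mathbb C^n$ invariant under $T_\theta(z)=(e^{im_1\theta}z_1,\dots,e^{im_n\theta}z_n)$, $\theta\in\mathbb R$, for some positive integers $m_j$. Then $t\mapsto e^{-2nt}\lambda(\{G_0<t\})$ is non-increasing on $(-\infty,0]$. Hence for such $(\Omega,0)$ the conjecture holds if and only if this function is constant.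
\end{theorem}

Theorem~\ref{thm:reverse} says where to look for a counterexample. Under its hypothesis averaging shows that the Bergman kernel of $\Omega$ at $0$ is $1/\lambda(\Omega)$, and a lower bound of B\l ocki for the Bergman kernel in terms of sublevel sets of $G_0$ becomes an inequality opposite to the conjectured one. For balanced domains, which are invariant with all weights equal, the normalized volume is constant, as we saw. So we turn to unequal weights, where it is enough that the normalized volume be non-constant. The symmetrized bidisc is invariant under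
\[
R_\theta(s,p)=(e^{i\theta}s,e^{2i\theta}p),\qquad R_\theta(\pi(z))=\pi(e^{i\theta}z),
\]
with weights $1$ and $2$, and it carries explicit analytic discs along which its Green function can be found. Only Theorem~\ref{thm:reverse} depends on B\l ocki's bound; Theorems~\ref{thm:main} and~\ref{thm:dims} do not.

In Section~\ref{sec:ends} we write down the discs and compare the two ends of $(-\infty,0]$; this already disproves the conjecture for $n=2$. Sections~\ref{sec:green}--\ref{sec:volume} complete the proof of Theorem~\ref{thm:main}, Section~\ref{sec:dims} proves Theorem~\ref{thm:dims}, and Section~\ref{sec:reverse} proves Theorem~\ref{thm:reverse}.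

\section{Two facts about Green functions}

\begin{lemma}\label{lem:basic}
Let $\Omega\subset\mathbb C^n$ be a bounded domain and $w\in\Omega$.
\begin{enumerate}
\item[\textup{(i)}] If $f:\mathbb D\to\Omega$ is holomorphic and $f(0)=w$, then $G_w(f(\zeta))\le\log|\zeta|$ for $\zeta\in\mathbb D$.
\item[\textup{(ii)}] If $B(w,r_0)\subset\Omega\subset B(w,R)$, then $G_w\ge\log(|z-w|/R)$ on $\Omega$ and $G_w\le\log(|z-w|/r_0)$ on $B(w,r_0)$. Moreover $G_w$ is itself a competitor; in particular it is psh and negative.
\end{enumerate}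
\end{lemma}

\begin{proof}
(i) Let $v$ be a competitor. By the sub-mean value property on small spheres about $w$ we have $v(w)=-\infty$, which is the claim at $\zeta=0$. If $v\circ f\equiv-\infty$ there is nothing more to prove. Otherwise $v\circ f-\log|\zeta|$ is subharmonic on $\mathbb D\setminus\{0\}$. Since $|f(\zeta)-w|\le\mathrm{const}\cdot|\zeta|$ near $0$, it is bounded above near $0$, so it extends subharmonically to $\mathbb D$. Since $v<0$, its $\limsup$ at $\partial\mathbb D$ is $\le0$. By the maximum principle $v\circ f\le\log|\zeta|$; take the supremum over $v$.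

(ii) The function $\log(|z-w|/R)$ is a competitor, which is the first bound; here boundedness is used, to give $G_w\not\equiv-\infty$. The second bound follows from (i) with $f(\zeta)=w+r_0\zeta e$, $|e|=1$. The upper semicontinuous regularization $G_w^*$ is psh and $\le0$, and it still satisfies the second bound, whose right side is continuous as a map to $[-\infty,\infty)$. So $G_w^*(w)=-\infty$, and the maximum principle gives $G^*_w<0$. Thus $G_w^*$ is a competitor, $G_w^*\le G_w$, and the two agree.
\end{proof}

\section{The discs, and the two ends of the interval}\label{sec:ends}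

\subsection{The domain}\label{sub:domain}
Let $u(s,p)=\max(|z_1|,|z_2|)$, where $z_1,z_2$ are the roots of $X^2-sX+p$. This function is continuous on $\mathbb C^2$. Off $\{s^2=4p\}$ the roots are locally holomorphic, so $u$ is psh there; being continuous, $u$ is psh on $\mathbb C^2$ by the removable singularity theorem. Now $\mathbb G=\{u<1\}$ is open, connected as the image of $\mathbb D^2$, and bounded, since
\begin{equation}\label{eq:bounds}
|s|<2,\quad |p|<1\qquad\text{on }\mathbb G .
\end{equation}
The sets $\{u\le c\}$, $c<1$, are compact, so $1/(1-u)$ is a psh exhaustion of $\mathbb G$ and $\mathbb G$ is pseudoconvex. The holomorphic Jacobian determinant of the map $\pi$ is $z_1-z_2$, and the map is $2$-to-$1$ off the diagonal. Hence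
\begin{equation}\label{eq:volG}
\lambda(\mathbb G)=\frac12\int_{\mathbb D^2}|z_1-z_2|^2\,d\lambda=\frac12\int_{\mathbb D^2}\big(|z_1|^2+|z_2|^2\big)d\lambda=\frac12\cdot2\cdot\pi\cdot\frac\pi2=\frac{\pi^2}{2},
\end{equation}
because the cross term $-2\operatorname{Re}z_1\bar z_2$ integrates to $0$. From now on $G:=G_{\mathbb G}(\cdot,0)$.

\subsection{The discs}
We look for discs in $\mathbb G$ through $0$ that are as large as possible. A disc that lifts to $\mathbb D^2$ has the form $\zeta\mapsto\pi(g_1(\zeta),g_2(\zeta))$ with $g_1(0)=g_2(0)=0$. Its derivative at $0$ is $(g_1'(0)+g_2'(0),0)$, so it does not move in the $p$-direction to first order. The remedy is to lift only after taking a square root: for any holomorphic $h:\mathbb D\to\mathbb D$ the point $\pi(h(\mu),h(-\mu))$ is unchanged under $\mu\mapsto-\mu$, hence is a holomorphic function of $x=\mu^2$. For instance, $h(\mu)=\mu$ gives the disc $x\mapsto(0,-x)$. We take $h$ to be $\mu$ times a M\"obius map: for $0\le\beta<1$ let $a=\sqrt\beta$ and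
\[
h(\mu)=\mu\,\frac{\mu+a}{1+a\mu}.
\]
With $x=\mu^2$, the numerator of $\frac{\mu+a}{1+a\mu}-\frac{a-\mu}{1-a\mu}$ is $(\mu+a)(1-a\mu)-(a-\mu)(1+a\mu)=2\mu(1-a^2)$, so
\[
h(\mu)+h(-\mu)=\mu\cdot\frac{2\mu(1-a^2)}{1-a^2\mu^2}=\frac{2(1-\beta)x}{1-\beta x},
\]
\[
h(\mu)h(-\mu)=-\mu^2\,\frac{(a+\mu)(a-\mu)}{1-a^2\mu^2}=\frac{x(x-\beta)}{1-\beta x}.
\]
We therefore define, for $0\le\beta\le1$ and $x\in\mathbb D$,
\begin{equation}\label{eq:phi}
\varphi_\beta(x)=(\sigma,q),\qquad \sigma=\frac{2(1-\beta)x}{1-\beta x},\qquad q=\frac{x(x-\beta)}{1-\beta x}.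
\end{equation}
Then $\varphi_\beta(\mathbb D)\subset\mathbb G$; for $\beta=1$ this is the disc $(0,-x)$ above. Also $\varphi_\beta(0)=0$ and $\varphi_\beta'(0)=(2(1-\beta),-\beta)$. Put
\begin{equation}\label{eq:Psi}
\Psi(\beta,\theta,x)=R_\theta\varphi_\beta(x)=(e^{i\theta}\sigma,e^{2i\theta}q)\in\mathbb G .
\end{equation}
By Lemma~\ref{lem:basic}(i), applied to the disc $x\mapsto\Psi(\beta,\theta,x)$,
\begin{equation}\label{eq:upper}
G(\Psi(\beta,\theta,x))\le\log|x| .
\end{equation}

\subsection{The conjecture fails}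
The derivatives of our discs at $0$ satisfy $|\sigma'(0)|+2|q'(0)|=2$. Applying $R_\theta$ and rotating $x$ we obtain every vector $v$ with $|v_1|+2|v_2|=2$ as a derivative. Near the pole the set $\{G<\log r\}$ therefore contains approximately $r\cdot\{|v_1|+2|v_2|<2\}$, and the last set turns out to be larger in volume than $\mathbb G$.

\begin{proposition}\label{prop:ends}
$\displaystyle\liminf_{t\to-\infty}e^{-4t}\lambda(\{G<t\})\ \ge\ \lambda\big(\{|v_1|+2|v_2|<2\}\big)=\frac{2\pi^2}{3}>\frac{\pi^2}{2}=\lambda(\mathbb G).$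
In particular Conjecture~\ref{conj} is false for $(\mathbb G,0)$.
\end{proposition}

\begin{proof}
Integrating over $|v_1|=2y$ and $|v_2|<1-y$, the volume is $8\pi^2\int_0^1y(1-y)^2dy=8\pi^2/12=2\pi^2/3$.

Fix $0<\delta<1$ and let $v\ne0$ satisfy $|v_1|+2|v_2|=2\rho$ with $\rho\le1-\delta$. Put $\beta=|v_2|/\rho\in[0,1]$, so that $|v_1|=2(1-\beta)\rho$, and choose real $\theta,\alpha$ with $v_1=e^{i(\theta+\alpha)}|v_1|$ and $v_2=-e^{i(2\theta+\alpha)}|v_2|$; this is possible because $\theta+\alpha$ and $2\theta+\alpha$ can be prescribed independently. Then $g(\zeta)=R_\theta\varphi_\beta(\rho e^{i\alpha}\zeta)$ maps $\mathbb D$ into $\mathbb G$, with $g(0)=0$ and $g'(0)=v$. Its values lie in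
\[
K_\delta=\{\Psi(\beta,\theta,x):0\le\beta\le1,\ \theta\in\mathbb R,\ |x|\le1-\delta\},
\]
a compact subset of $\mathbb G$, at a distance $d>0$ from $\partial\mathbb G$ that depends only on $\delta$. By \eqref{eq:bounds} $|g|<3$, so the Taylor coefficients of $g$ have norm at most $3$ and $|g(r)-rv|\le\sum_{k\ge2}3r^k\le6r^2$ for $0<r\le\frac12$. The corrected disc
\[
f(\zeta)=g(\zeta)+\frac{\zeta}{r}\big(rv-g(r)\big)
\]
satisfies $f(0)=0$, $f(r)=rv$ and $|f-g|\le6r$ on $\mathbb D$. If $6r<d$, it maps $\mathbb D$ into $\mathbb G$, and Lemma~\ref{lem:basic}(i) gives $G(rv)\le\log r$.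

So for all small $r$ we have $\lambda(\{G\le\log r\})\ge r^4(1-\delta)^4\,2\pi^2/3$. Since $\{G<\log r'\}\supset\{G\le\log r\}$ for $r<r'$, letting $r\uparrow r'$ gives the same lower bound for $\lambda(\{G<\log r'\})$, with $r'$ in place of $r$. Hence the lower limit in the proposition is at least $(1-\delta)^4\,2\pi^2/3$. Let $\delta\to0$.

The value of the normalized volume at $t=0$ is $\lambda(\mathbb G)=\pi^2/2$ by \eqref{eq:volG}, so the function is not non-decreasing.
\end{proof}

Near the pole only first-order information about the discs was needed. To follow the function over the whole interval we need to know that \eqref{eq:upper} is an equality, that the discs do not overlap, and how they fill volume.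

\section{The Green function along the discs}\label{sec:green}

A lower bound for $G$ requires a competitor. The obvious candidate $\log u$ is not one: $u(0,p)=|p|^{1/2}$, so its pole at $0$ is too weak. We use instead, for $|\omega|=1$,
\[
\Phi_\omega(s,p)=\frac{2\omega p-s}{2-\omega s},
\]
which is holomorphic on $\mathbb G$ since $|s|<2$ there.

\begin{lemma}\label{lem:C}
$|\Phi_\omega|<1$ on $\mathbb G$. The function $\log C$, where $C=\max_{|\omega|=1}|\Phi_\omega|$, is a competitor for $G$. So $G\ge\log C$.
\end{lemma}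

\begin{proof}
Directly from the definition,
\begin{equation}\label{eq:equiv}
\Phi_\omega(R_\theta(s,p))=e^{i\theta}\,\Phi_{\omega e^{i\theta}}(s,p),
\end{equation}
and $R_\theta(\mathbb G)=\mathbb G$, so it suffices to take $\omega=1$. Let $(s,p)=\pi(z)$ with $z\in\mathbb D^2$ and put $a_j=1-z_j$. Then $2z_1z_2-z_1-z_2=2a_1a_2-(a_1+a_2)$, hence
\[
\Phi_1(\pi(z))=\frac{2z_1z_2-z_1-z_2}{2-z_1-z_2}=-1+\frac{2a_1a_2}{a_1+a_2}=-1+\frac2Q,\qquad Q=\frac1{a_1}+\frac1{a_2}.
\]
The condition $|1-a_j|<1$ means $|a_j|^2<2\operatorname{Re}a_j$, that is $\operatorname{Re}(1/a_j)>\frac12$. So $\operatorname{Re}Q>1$, which is equivalent to $|2-Q|<|Q|$, and $|\Phi_1(\pi(z))|<1$.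

The maximum $C$ over the compact circle is continuous and $<1$. So $\log C$ is negative, and it is psh as an upper semicontinuous supremum of the psh functions $\log|\Phi_\omega|$. For $|s|\le1$ we have $C\le2|p|+|s|$, which gives the required pole at $0$.
\end{proof}

\begin{proposition}\label{prop:green}
For $0<\beta<1$, $\theta\in\mathbb R$ and $0<|x|<1$ we have $G(\Psi(\beta,\theta,x))=\log|x|$. Moreover $\omega=e^{-i\theta}$ is the unique maximizer of $\omega\mapsto|\Phi_\omega(\Psi(\beta,\theta,x))|$ on the unit circle, and $\Phi_{e^{-i\theta}}(\Psi(\beta,\theta,x))=-e^{i\theta}x$.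
\end{proposition}

\begin{proof}
By \eqref{eq:equiv}, with $\nu=\omega e^{i\theta}$, we have $\Phi_\omega(\Psi(\beta,\theta,x))=e^{i\theta}\Phi_\nu(\varphi_\beta(x))$. From \eqref{eq:phi},
\begin{equation}\label{eq:frac}
\Phi_\nu(\varphi_\beta(x))=x\cdot\frac NE,\qquad N=\nu(x-\beta)-(1-\beta),\quad E=1-\beta x-\nu(1-\beta)x .
\end{equation}
Here $E=\frac12(1-\beta x)(2-\nu\sigma)\ne0$. For $\nu=1$ we get $N=x-1=-E$, so $\Phi_1(\varphi_\beta(x))=-x$. With Lemma~\ref{lem:C} this gives $G(\Psi(\beta,\theta,x))\ge\log|x|$, and \eqref{eq:upper} is the reverse inequality. For the maximizer, use $|1-\beta x|^2-|x-\beta|^2=(1-\beta^2)(1-|x|^2)$: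
\begin{align*}
|E|^2-|N|^2&=(1-|x|^2)\big[(1-\beta^2)-(1-\beta)^2\big]\\
&\quad+2(1-\beta)\operatorname{Re}\big[\nu(x-\beta)-\nu x(1-\beta\bar x)\big]\\
&=2\beta(1-\beta)(1-|x|^2)\,(1-\operatorname{Re}\nu),
\end{align*}
because the last bracket is $-\nu\beta(1-|x|^2)$. This is $\ge0$, with equality only for $\nu=1$, that is, for $\omega=e^{-i\theta}$.
\end{proof}

The excluded values are degenerate. For $\beta=0$ we have $\varphi_0(x)=\pi(x,x)$, and the discs for all $\theta$ fill the same curve $\{s^2=4p\}$; for $\beta=1$ they all fill $\{s=0\}$. In both cases $|E|=|N|$ for every $\nu$.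

\section{The discs as coordinates}\label{sec:coords}

Let
\[
\mathcal W=\{(\beta,\theta,x):0<\beta<1,\ \theta\in\mathbb R/2\pi\mathbb Z,\ 0<|x|<1\}.
\]

\begin{proposition}\label{prop:coords}
$\Psi$ is injective on $\mathcal W$, and its Jacobian with respect to $d\beta\,d\theta\,d\lambda(x)$ has absolute value
\begin{equation}\label{eq:J}
J=\frac{4\beta(1-\beta)\,|x|^2(1-|x|^2)\,|1-x|^2}{|1-\beta x|^6}>0 .
\end{equation}
\end{proposition}

\begin{proof}
\emph{Injectivity.} Let $(s,p)=\Psi(\beta,\theta,x)$. By Proposition~\ref{prop:green} the point $(s,p)$ determines $\theta$ modulo $2\pi$, through the unique maximizer $e^{-i\theta}$. Hence it determines $(\sigma,q)=R_{-\theta}(s,p)$ and $x=-\Phi_1(\sigma,q)$. Finally $\sigma(1-\beta x)=2(1-\beta)x$ can be solved for $\beta$: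
\[
\beta=\frac{2x-\sigma}{x(2-\sigma)},
\]
where the denominator is not $0$ because $x\ne0$ and $|\sigma|<2$.

\emph{Jacobian.} The functions $\sigma,q$ are holomorphic in $x$ and smooth in the real variable $\beta$. From \eqref{eq:Psi},
\[
ds\wedge dp=e^{3i\theta}(d\sigma+i\sigma\,d\theta)\wedge(dq+2iq\,d\theta)
=e^{3i\theta}\big(P\,dx\wedge d\beta-iS\,dx\wedge d\theta+(\cdots)\,d\beta\wedge d\theta\big),
\]
\[
P=\sigma_xq_\beta-\sigma_\beta q_x,\qquad S=\sigma q_x-2q\sigma_x .
\]
The volume form is $\frac i2ds\wedge d\bar s\wedge\frac i2dp\wedge d\bar p=\frac14\,(ds\wedge dp)\wedge\overline{(ds\wedge dp)}$. The $d\beta\wedge d\theta$ term does not contribute, since every product containing it repeats $d\beta$ or $d\theta$. What remains is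
\begin{align*}
\tfrac14\big(iP\bar S\,dx\wedge d\beta\wedge d\bar x\wedge d\theta-iS\bar P\,dx\wedge d\theta\wedge d\bar x\wedge d\beta\big)
&=-\tfrac i2\operatorname{Re}(P\bar S)\,dx\wedge d\bar x\wedge d\beta\wedge d\theta\\
&=-\operatorname{Re}(P\bar S)\,d\lambda(x)\wedge d\beta\wedge d\theta,
\end{align*}
where we used $dx\wedge d\bar x=-2i\,d\lambda(x)$. So $J=|\operatorname{Re}(P\bar S)|$.

Put $D=1-\beta x$. The quotient rule gives
\begin{align*}
\sigma_x&=\frac{2(1-\beta)(D+\beta x)}{D^2}=\frac{2(1-\beta)}{D^2}, &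
\sigma_\beta&=\frac{2x\big(-D+(1-\beta)x\big)}{D^2}=-\frac{2x(1-x)}{D^2},\\
q_x&=\frac{(2x-\beta)D+\beta x(x-\beta)}{D^2}=\frac{2x-\beta-\beta x^2}{D^2}, &
q_\beta&=\frac{-xD+x^2(x-\beta)}{D^2}=-\frac{x(1-x^2)}{D^2}.
\end{align*}
Therefore
\begin{align*}
P&=\frac{2x(1-x)}{D^4}\big[-(1-\beta)(1+x)+2x-\beta-\beta x^2\big]
=\frac{2x(1-x)}{D^4}\big[-(1-x)(1-\beta x)\big]=-\frac{2x(1-x)^2}{D^3},\\
S&=\frac{2(1-\beta)x}{D^3}\big[2x-\beta-\beta x^2-2(x-\beta)\big]=\frac{2\beta(1-\beta)x(1-x^2)}{D^3},
\end{align*}
and
\[
-P\bar S=\frac{4\beta(1-\beta)|x|^2|1-x|^2}{|D|^6}\,(1-x)(1+\bar x).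
\]
Since $\operatorname{Re}\,(1-x)(1+\bar x)=1-|x|^2$, this gives \eqref{eq:J}.
\end{proof}

\section{The volume}\label{sec:volume}

For $0<r\le1$ let
\[
V(r)=\lambda\big(\Psi(\mathcal W\cap\{|x|<r\})\big).
\]
By Proposition~\ref{prop:coords}, $V(r)$ is the integral over $\mathcal W\cap\{|x|<r\}$ of
\[
J=4\beta(1-\beta)\,|x|^2(1-|x|^2)\,|h_\beta(x)|^2,\qquad h_\beta(x)=\frac{1-x}{(1-\beta x)^3}.
\]
Without the factor $1-|x|^2$ the quotient $V(r)/r^4$ would be a power series in $r^2$ with non-negative coefficients, hence non-decreasing, exactly as in the planar formula \eqref{eq:planar}. The factor turns the coefficients into differences, and the point is that these differences are negative.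

\begin{proof}[Proof of Theorem~\ref{thm:main}]
That $\mathbb G$ is a bounded pseudoconvex domain was shown in Section~\ref{sub:domain}. Since $(1-\beta x)^{-3}=\sum_k\binom{k+2}2\beta^kx^k$, we have $h_\beta(x)=\sum_{k\ge0}c_k(\beta)x^k$ with $c_0=1$ and
\[
c_k(\beta)=\tbinom{k+2}2\beta^k-\tbinom{k+1}2\beta^{k-1}=\tfrac{k+1}2\,\beta^{k-1}\big((k+2)\beta-k\big),\qquad k\ge1 .
\]
Polar coordinates $|x|=\rho$, Parseval's formula, the trivial $\theta$-integration and monotone convergence give
\begin{equation}\label{eq:V}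
V(r)=16\pi^2\int_0^r\rho^3(1-\rho^2)\sum_{k\ge0}I_k\rho^{2k}\,d\rho,\qquad I_k=\int_0^1\beta(1-\beta)c_k(\beta)^2\,d\beta .
\end{equation}

\emph{The numbers $I_k$.} Clearly $I_0=\frac16$. For $k\ge1$, by $\int_0^1\beta^{m-1}(1-\beta)\,d\beta=\frac1{m(m+1)}$ with $m=2k+2,\,2k+1,\,2k$,
\[
I_k=\frac{(k+1)^2}4\left[\frac{(k+2)^2}{(2k+2)(2k+3)}-\frac{2k(k+2)}{(2k+1)(2k+2)}+\frac{k^2}{2k(2k+1)}\right].
\]
Over the common denominator $(2k+1)(2k+2)(2k+3)$ the bracket has numerator
\[
(2k^3+9k^2+12k+4)-(4k^3+14k^2+12k)+(2k^3+5k^2+3k)=3k+4,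
\]
so
\[
I_k=\frac{(k+1)(3k+4)}{8(2k+1)(2k+3)}=\frac3{32}+\frac1{64}\Big(\frac5{2k+1}-\frac1{2k+3}\Big),
\]
which is also correct for $k=0$. Hence for $k\ge1$
\begin{equation}\label{eq:diff}
I_k-I_{k-1}=\frac1{64}\Big(\frac6{2k+1}-\frac1{2k+3}-\frac5{2k-1}\Big)=-\frac{k+2}{4(2k-1)(2k+1)(2k+3)},
\end{equation}
because $6(2k+3)(2k-1)-(2k+1)(2k-1)-5(2k+1)(2k+3)=-16(k+2)$.

\emph{The series.} Put $I_{-1}=0$ and let $r<1$. The $I_k$ are bounded, so $(1-\rho^2)\sum_kI_k\rho^{2k}=\sum_k(I_k-I_{k-1})\rho^{2k}$ with uniform convergence on $[0,r]$. Integrating termwise in \eqref{eq:V} we get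
\[
\frac{V(r)}{r^4}=8\pi^2\sum_{k\ge0}\frac{I_k-I_{k-1}}{k+2}\,r^{2k}
=\frac{2\pi^2}3-2\pi^2\sum_{k\ge1}\frac{r^{2k}}{(2k-1)(2k+1)(2k+3)}=M(r).
\]
This holds for $r=1$ too: $V(r)\to V(1)$ as $r\uparrow1$ by monotone convergence, and $M$ is continuous on $[0,1]$ because its coefficients are summable.

\emph{The discs fill $\mathbb G$.} Since
\[
\frac1{(2k-1)(2k+1)(2k+3)}=\frac14\Big[\frac1{(2k-1)(2k+1)}-\frac1{(2k+1)(2k+3)}\Big],
\]
the sum in $M(1)$ telescopes to $\frac1{12}$, and by \eqref{eq:volG}
\[
V(1)=M(1)=\frac{2\pi^2}3-\frac{\pi^2}6=\frac{\pi^2}2=\lambda(\mathbb G).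
\]
So $\Psi(\mathcal W)\subset\mathbb G$ has full measure in $\mathbb G$; the volume count replaces a proof of surjectivity. Up to a null set, Proposition~\ref{prop:green} identifies $\{G<\log r\}$ with $\Psi(\mathcal W\cap\{|x|<r\})$, hence
\[
\lambda(\{G<\log r\})=V(r)=r^4M(r),\qquad0<r\le1 .
\]
All coefficients of $r^{2k}$, $k\ge1$, in $M$ are negative, so $M$ decreases strictly on $[0,1]$, from $M(0)=2\pi^2/3$ to $M(1)=\pi^2/2$.

\emph{Closed form.} For $k=0$ the expression $-2\pi^2/\big((2k-1)(2k+1)(2k+3)\big)$ equals $2\pi^2/3$, so the sum in \eqref{eq:M} may be started at $k=0$ and the constant dropped. Use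
\[
\frac1{(2k-1)(2k+1)(2k+3)}=\frac18\Big[\frac1{2k-1}-\frac2{2k+1}+\frac1{2k+3}\Big].
\]
With $A=\operatorname{artanh}r=\sum_{k\ge0}r^{2k+1}/(2k+1)$, for $0<r<1$,
\[
\sum_{k\ge0}\frac{r^{2k}}{2k-1}=-1+rA,\qquad\sum_{k\ge0}\frac{r^{2k}}{2k+1}=\frac Ar,\qquad\sum_{k\ge0}\frac{r^{2k}}{2k+3}=\frac{A-r}{r^3}.
\]
Hence
\[
M(r)=-\frac{\pi^2}4\Big[-1+rA-\frac{2A}r+\frac{A}{r^3}-\frac1{r^2}\Big]=\frac{\pi^2}4\Big[1+\frac1{r^2}-\frac{(1-r^2)^2}{r^3}\operatorname{artanh}r\Big],
\]
and multiplication by $r^4$ gives the formula of the theorem.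
\end{proof}

The lower bound in Proposition~\ref{prop:ends} is thus the exact limit.

\section{Other dimensions}\label{sec:dims}

\begin{proof}[Proof of Theorem~\ref{thm:dims}(a)]
The domain $\Omega=\mathbb G\times\mathbb D^{n-2}$ is bounded and pseudoconvex. Almost every point of it has the form $(\Psi(\beta,\theta,x),w')$ with $(\beta,\theta,x)\in\mathcal W$ and $w'\in\mathbb D^{n-2}$. Put $r=\max(|x|,|w_1'|,\dots,|w_{n-2}'|)\in(0,1)$. By Lemma~\ref{lem:C} the function $\max(\log C,\log|w_1'|,\dots,\log|w_{n-2}'|)$ is a competitor, and $C=|x|$ at $\Psi(\beta,\theta,x)$ by Proposition~\ref{prop:green}; so $G_0\ge\log r$ at our point. The disc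
\[
\eta\mapsto\big(\Psi(\beta,\theta,x\eta/r),\,w'\eta/r\big)
\]
maps $\mathbb D$ into $\Omega$, sends $0$ to $0$ and $\eta=r$ to our point, so $G_0\le\log r$ there by Lemma~\ref{lem:basic}(i). Hence, up to a null set, $\{G_0<t\}$ is given by $|x|<e^t$, $|w_j'|<e^t$, and
\[
\lambda(\{G_0<t\})=V(e^t)\,(\pi e^{2t})^{n-2}=e^{2nt}\,\pi^{n-2}M(e^t).
\]
By Theorem~\ref{thm:main} the function $M(e^t)$ is strictly decreasing.
\end{proof}

The remaining two parts both use approximation from inside.

\begin{lemma}\label{lem:approx}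
Let $\Omega\subset\mathbb C^n$ be a bounded pseudoconvex domain and $w\in\Omega$. There are strongly pseudoconvex domains $\Omega_j\Subset\Omega$ with $C^\infty$ boundary and $w\in\Omega_j\uparrow\Omega$ such that $\lambda(\{G_{\Omega_j}(\cdot,w)<t\})\to\lambda(\{G_w<t\})$ for every $t\le0$.
\end{lemma}

\begin{proof}
Let $\psi$ be a smooth strictly psh exhaustion function of $\Omega$. By Sard's theorem there are regular values $c_j\uparrow\infty$ of $\psi$, with $c_j>\psi(w)$; let $\Omega_j$ be the component of $\{\psi<c_j\}$ containing $w$. Any $z\in\Omega$ is joined to $w$ by a path in $\Omega$ on which $\psi$ is bounded, so $z\in\Omega_j$ for large $j$.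

Write $G_j=G_{\Omega_j}(\cdot,w)$. Restrictions of competitors are competitors, so $G_j\ge G_{j+1}\ge G_w$ on $\Omega_j$. The limit $g=\lim G_j$ is psh on $\Omega$, being locally a decreasing limit of psh functions bounded below by $G_w\not\equiv-\infty$. It is negative, and $g\le G_1$ near $w$. So $g$ is a competitor for $G_w$, which gives $g\le G_w$ and hence $g=G_w$. Thus $\{G_j<t\}$ increases to $\{G_w<t\}$, and the measures converge.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dims}(b)]
Let $\Omega=\mathbb G\times\mathbb D^{n-2}$, $w=0$, and let $\Omega_j$ be as in Lemma~\ref{lem:approx}. By (a), $e^{-2nt}\lambda(\{G_0<t\})$ is strictly larger at $t=-1$ than at $t=0$. By the lemma the same holds for $\Omega_j$ with $j$ large.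
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dims}(c)]
Let $n=1$. Monotonicity passes to the limit in Lemma~\ref{lem:approx}, so we may assume that $\partial\Omega$ is smooth. Then $G=G_w$ is the classical Green function: harmonic off $w$, with $G-\log|z-w|$ harmonic near $w$, and continuous up to $\partial\Omega$ with boundary value $0$. Indeed the classical function is a competitor, and for any competitor $v$ the maximum principle applies to the difference on $\Omega\setminus\{w\}$ as in Lemma~\ref{lem:basic}(i).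

Let $t<0$. The set $\{G\le t\}$ is compact, and the critical points of $G$ are the zeros of $\partial G/\partial z$, which is meromorphic in $\Omega$ with only a pole at $w$. So $\{G\le t\}$ contains only finitely many critical points, and all but finitely many values in $(-\infty,t]$ are noncritical. Put $V(t)=\lambda(\{G<t\})$. By the coarea formula $V$ is locally absolutely continuous on $(-\infty,0)$, with
\[
V'(t)=\int_{\{G=t\}}\frac{d\sigma}{|\nabla G|}
\]
for noncritical $t$. For such $t$ the set $\{G<t\}$ has smooth boundary $\{G=t\}$ with outer normal $\nabla G/|\nabla G|$, so the flux of $\nabla G$ through it equals the flux through a small circle about $w$: $\int_{\{G=t\}}|\nabla G|\,d\sigma=2\pi$. Moreover $\{G<t\}$ is connected, since on a component not containing $w$ the harmonic function $G$ would have boundary values $t$ and so be equal to $t$. Let $L$ be the length of $\{G=t\}$. The area $V(t)$ is at most the area enclosed by the outer boundary curve of $\{G<t\}$, whose length is at most $L$. So the isoperimetric inequality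 and the Cauchy--Schwarz inequality give
\[
4\pi V(t)\le L^2\le\int_{\{G=t\}}|\nabla G|\,d\sigma\int_{\{G=t\}}\frac{d\sigma}{|\nabla G|}=2\pi V'(t).
\]
Hence $V'\ge2V$ almost everywhere, and since $V$ is locally absolutely continuous, $e^{-2t}V(t)$ is non-decreasing on $(-\infty,0)$. Since $\{G<0\}=\bigcup_{t<0}\{G<t\}$, this extends to $t=0$.
\end{proof}

Parts (a) and (c) give the last sentence of Theorem~\ref{thm:dims}.

\section{Circle actions reverse the inequality}\label{sec:reverse}

For a domain $D\subset\mathbb C^n$ let $A^2(D)$ be the space of square integrable holomorphic functions and $K_D(w)=\sup\{|f(w)|^2/\|f\|^2:0\ne f\in A^2(D)\}$ the Bergman kernel on the diagonal. We use the following result.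

\begin{theorem}[B\l ocki {\cite[Theorem 1]{blocki}}]\label{thm:blocki}
If $D\subset\mathbb C^n$ is pseudoconvex, $w\in D$ and $\tau\le0$, then
\[
K_D(w)\ge\frac1{e^{-2n\tau}\lambda(\{G_D(\cdot,w)<\tau\})}.
\]
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:reverse}]
Let $G=G_\Omega(\cdot,0)$ and $D_t=\{G<t\}$ for $t\le0$, so that $D_0=\Omega$. The maps $T_\theta$ are unitary and preserve $\Omega$ and $0$, so they permute the competitors, and $G$ and $D_t$ are invariant under them. As a sublevel set of a psh function in a pseudoconvex domain, $D_t$ is open and pseudoconvex. The idea is to apply Theorem~\ref{thm:blocki} to $D_t$ instead of $\Omega$. For this we need $K_{D_t}(0)$, and its computation needs $D_t$ to be connected.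

\emph{$D_t$ is connected.} This is clear for $t=0$. Let $t<0$ and suppose that $U$ is a component of $D_t$ with $0\notin U$. Define $v=t$ on $U$ and $v=G$ on $\Omega\setminus U$; then $G\le v\le\max(G,t)$. At a point of $\partial U\cap\Omega$ we have $G\ge t$, since the point is not in $D_t$, and so $v=G=\max(G,t)$ there. As $v\le\max(G,t)$ everywhere, $v$ is upper semicontinuous at this point, and as $v\ge G$ everywhere, it inherits the sub-mean value inequality on complex lines from $G$. Elsewhere $v$ is locally $t$ or $G$. Thus $v$ is psh and negative, and $v=G$ near $0$, because $0$ lies in another component of $D_t$. So $v$ is a competitor with $v>G$ on $U$, a contradiction.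

\emph{$K_{D_t}(0)=1/\lambda(D_t)$.} Let $f\in A^2(D_t)$; it is integrable, since $D_t$ has finite measure. The average
\[
F=\frac1{2\pi}\int_0^{2\pi}f\circ T_\theta\,d\theta
\]
is holomorphic and $T_\theta$-invariant on $D_t$. Its power series at $0$ contains only monomials $z^\alpha$ with $\sum_jm_j\alpha_j=0$, that is $\alpha=0$, because the $m_j$ are positive. So $F=f(0)$ near $0$, hence on the connected set $D_t$. The $T_\theta$ preserve $\lambda$, so integration gives $f(0)\lambda(D_t)=\int_{D_t}f\,d\lambda$, and by Cauchy--Schwarz $|f(0)|^2\le\|f\|^2/\lambda(D_t)$, with equality for $f\equiv1$.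

\emph{Conclusion.} Let $t'<t\le0$ and $\tau=t'-t$. On $D_t$ the function $G-t$ is negative, psh and has a logarithmic pole at $0$, so it is a competitor for $D_t$ and $G_{D_t}(\cdot,0)\ge G-t$. Hence $\{G_{D_t}(\cdot,0)<\tau\}\subset\{G<t'\}=D_{t'}$, and Theorem~\ref{thm:blocki} gives
\[
\frac1{\lambda(D_t)}=K_{D_t}(0)\ge\frac1{e^{-2n\tau}\lambda(\{G_{D_t}(\cdot,0)<\tau\})}\ge\frac1{e^{-2n(t'-t)}\lambda(D_{t'})},
\]
that is, $e^{-2nt}\lambda(D_t)\le e^{-2nt'}\lambda(D_{t'})$. A non-increasing function is non-decreasing only if it is constant, which is the last assertion of the theorem.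
\end{proof}

\begin{remark}
Positivity of the weights is what makes the averaged function constant, and so what forces $K_{D_t}(0)=1/\lambda(D_t)$. For a general domain the test function $f\equiv1$ gives only $K_{D_t}(0)\ge1/\lambda(D_t)$, and the chain of inequalities breaks at its first link.
\end{remark}

\begin{thebibliography}{9}
\bibitem{blocki} Z.~B\l ocki, \emph{A lower bound for the Bergman kernel and the Bourgain--Milman inequality}, GAFA Seminar Notes, Lecture Notes in Math. 2116, Springer, 2014.
\bibitem{problem} \emph{Bergman Kernel and Kobayashi Pseudodistance in Convex Domains}, \url{http://gamma.im.uj.edu.pl/%7Eblocki/events/nordan2015.pdf}.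
\end{thebibliography}

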